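# The set $K_\varepsilon$ of the integrand $\varepsilon|F|^2+(\det F)^2$ equals its rank-one convex hull

## 1. The guess $K_\varepsilon^{rc}=K_\varepsilon$

Take the simplest polyconvex integrand on $2\times2$ matrices that involves the determinant,
$$f_\varepsilon(F)=\varepsilon|F|^2+(\det F)^2,\qquad \varepsilon\ge 0 .$$
Polyconvex means: a convex function of $F$ and its minors. The function $(\det F)^2$ is polyconvex but not convex: it vanishes at $\operatorname{diag}(2,0)$ and $\operatorname{diag}(0,2)$ and equals $1$ at their midpoint $I$.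

The Euler–Lagrange system $\operatorname{div}Df_\varepsilon(\nabla u)=0$ for $u:\Omega\subset\mathbb R^2\to\mathbb R^2$ says that the rows of $Df_\varepsilon(\nabla u)$ are divergence free. Put $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. A row $(s_1,s_2)$ is divergence free exactly when $(s_1,s_2)J=(s_2,-s_1)$ is curl free. So, on simply connected $\Omega$, there is $v:\Omega\to\mathbb R^2$ with $\nabla v=Df_\varepsilon(\nabla u)J$, and the system is equivalent to $\nabla w\in K_\varepsilon$ for $w=(u,v):\Omega\to\mathbb R^4$, where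
$$K_\varepsilon=\left\{\begin{pmatrix}F\\ Df_\varepsilon(F)J\end{pmatrix}:F\in\mathbb R^{2\times2}\right\}\subset\mathbb R^{4\times2}.$$

**Definition (rank-one convex hull).** A function $g:\mathbb R^{4\times2}\to\mathbb R$ is *rank-one convex* if $t\mapsto g(A+tB)$ is convex for every $A$ and every $B$ of rank one. For compact $L\subset\mathbb R^{4\times2}$,
$$L^{rc}=\{A:\ g(A)\le\sup_Lg\ \text{ for every rank-one convex } g:\mathbb R^{4\times 2}\to\mathbb R\},$$
and for the closed set $K_\varepsilon$ we put $K_\varepsilon^{rc}=\bigcup\{L^{rc}:L\subset K_\varepsilon\text{ compact}\}$. (Compact sets $L$ are tacitly nonempty.)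

For $\varepsilon=0$ it is known that $K_0^{rc}=K_0$. Does the same hold for $\varepsilon>0$? The natural first guess is **yes**: the extra term $\varepsilon|F|^2$ is strictly convex, and more convexity should make it harder, not easier, to build a nontrivial hull. The guess will turn out to be right. But the reason just given is not a proof, and we shall see that a large class of arguments cannot prove it.

Here is an example that shows why hulls are delicate. If two points of $L$ differ by a rank-one matrix, the segment between them lies in $L^{rc}$. The converse impression, that without such pairs the hull is trivial, is false.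

**Example (four points).** Consider matrices with upper block $\operatorname{diag}(x,y)$ and lower block zero, written $(x,y)$. Rank-one lines in this plane are the horizontal and vertical lines. Let $L$ consist of
$$A_1=(-1,-3),\quad A_2=(-3,1),\quad A_3=(1,3),\quad A_4=(3,-1).$$
Any two of these differ in both coordinates, so no difference has rank one. Put $C_1=(-1,-1)$, $C_2=(-1,1)$, $C_3=(1,1)$, $C_4=(1,-1)$. Then $C_i=\frac12(A_i+C_{i+1})$ with indices mod $4$, and each of these segments is horizontal or vertical. For a rank-one convex $g$ put $s=\sup_Lg$ and $M=\max_ig(C_i)$. Then $g(C_i)\le\frac12(s+g(C_{i+1}))$ gives $M\le\frac12(s+M)$, that is, $M\le s$. So all $C_i$ belong to $L^{rc}\setminus L$.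

## 2. Coordinates $(F,P)$, null forms, and tests on pairs of points

It costs nothing to treat a slightly larger class. Fix $\varepsilon>0$, let $\psi:\mathbb R\to\mathbb R$ be convex and of class $C^{1,1}_{loc}$ (that is, $\psi'$ is locally Lipschitz; for instance $\psi(s)=s^2$ or $\psi(s)=\max(s,0)^2$), and put
$$f(F)=\varepsilon|F|^2+\psi(\det F),\qquad q=\tfrac12\psi',\qquad K=\{(F,Df(F)J):F\in\mathbb R^{2\times2}\}.$$
So $q$ is nondecreasing and locally Lipschitz. The original question is $\psi(s)=s^2$, $q(s)=s$.

**Cofactors.** For $F=\begin{pmatrix}x&y\\z&w\end{pmatrix}$ let $\operatorname{cof}F=\begin{pmatrix}w&-z\\-y&x\end{pmatrix}$. This map is linear, $\operatorname{cof}\operatorname{cof}F=F$, and one checks directly: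

- $F(\operatorname{cof}F)^T=(\operatorname{cof}F)^TF=\det F\,I$, hence $\langle\operatorname{cof}F,F\rangle=2\det F$;
- $\operatorname{cof}F=JFJ^T$, hence $\operatorname{cof}F$ has the singular values of $F$, $\det\operatorname{cof}F=\det F$ and $\langle\operatorname{cof}F,\operatorname{cof}H\rangle=\langle F,H\rangle$;
- $\det(F+H)=\det F+\langle\operatorname{cof}F,H\rangle+\det H$, and $\langle\operatorname{cof}F,H\rangle=\langle\operatorname{cof}H,F\rangle$;
- $|\det F|\le\frac12|F|^2$.

**Coordinates.** For $A=(F,G)\in\mathbb R^{4\times2}$ put $P=\frac12GJ^T$, so $G=2PJ$. Then $(F,P)$ are linear coordinates on $\mathbb R^{4\times2}$. On $K$, writing $d=\det F$,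
$$P=\tfrac12Df(F)=\varepsilon F+q(d)\operatorname{cof}F. \tag{1}$$
In particular a point of $K$ is determined by its $F$-part.

**Null forms.** If $A=\binom ab\otimes n$ has rank one, then $F=a\otimes n$ and $P=\frac12\,b\otimes Jn$. So $\det F=0$, $\det P=0$, and $FP^T=\frac12(n\cdot Jn)\,a\otimes b=0$. Therefore $\det F$, $\det P$, the entries of $FP^T$, and all linear combinations of these are quadratic forms that vanish on rank-one matrices. We call them *null forms*. If $m$ is a null form with polar form $m(\cdot,\cdot)$ and $\operatorname{rank}B=1$, then $m(A+sB)=m(A)+2s\,m(A,B)$. So null forms are affine along rank-one lines, and both $m$ and $-m$ are rank-one convex.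

The null form that matters most is, for $c\in\mathbb R$,
$$\mathcal Q_c(A)=\langle P-c\operatorname{cof}F,F\rangle=\operatorname{tr}(FP^T)-2c\det F .$$

**Identity on pairs.** Let $X_0,X_1\in K$ have $F$-parts $F_0,F_1$; put $d_i=\det F_i$, $e_i=q(d_i)-c$, $\Delta F=F_1-F_0$. Then
$$\mathcal Q_c(X_1-X_0)=\varepsilon|\Delta F|^2+(e_1-e_0)(d_1-d_0)+(e_0+e_1)\det\Delta F. \tag{2}$$
Indeed $P_i-c\operatorname{cof}F_i=\varepsilon F_i+e_i\operatorname{cof}F_i$ by (1), so the left side is $\varepsilon|\Delta F|^2+\langle e_1\operatorname{cof}F_1-e_0\operatorname{cof}F_0,\,F_1-F_0\rangle$. Since $\det\Delta F=d_1+d_0-\langle\operatorname{cof}F_1,F_0\rangle$, we have $\langle\operatorname{cof}F_1,F_0\rangle=\langle\operatorname{cof}F_0,F_1\rangle=d_0+d_1-\det\Delta F$. The last inner product is therefore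
$$e_1\big(2d_1-(d_0+d_1-\det\Delta F)\big)+e_0\big(2d_0-(d_0+d_1-\det\Delta F)\big)=(e_1-e_0)(d_1-d_0)+(e_0+e_1)\det\Delta F .$$

**First test: rank-one connections.** Suppose $X_1-X_0$ has rank at most one. Then $\mathcal Q_0(X_1-X_0)=0$ and $\det\Delta F=0$. As $q$ is nondecreasing, (2) with $c=0$ gives $\varepsilon|\Delta F|^2\le0$, so $X_1=X_0$: for $\varepsilon>0$ the set $K$ has no rank-one connections.

Compare this with $K_0$ (where $q(s)=s$). There (2) only gives $d_0=d_1=:d$. If $d_0=d_1$ and $\Delta F=a\otimes n$, then $\det$ is affine, hence constant, along the segment $F_0+s\Delta F$, and $P=d\operatorname{cof}F$ is affine on it. Also $\Delta G=2d\operatorname{cof}(a\otimes n)J=2d\,(Ja\otimes Jn)J=2d\,Ja\otimes n$. So $X_1-X_0$ does have rank one, but the whole segment lies in $K_0$. The term $\varepsilon|F|^2$ destroys these segments, which agrees with the guess. By the four-point example, however, the absence of rank-one connections decides nothing.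

## 3. Points of the hull as barycenters, and tests on measures

We recall a standard description of the hull. A real-valued rank-one convex function is separately convex in the matrix entries, hence locally Lipschitz and in particular continuous (Dacorogna, *Direct Methods in the Calculus of Variations*, Thm 2.31). So $L^{rc}$ is closed. Convex functions are rank-one convex, so $L^{rc}$ lies in the convex hull of $L$. Hence $L^{rc}$ is compact.

**Definition.** For compact $L$ let $\mathcal M(L)$ be the set of probability measures $\nu$ on $L$ with $\int g\,d\nu\ge g(\bar\nu)$ for all rank-one convex $g:\mathbb R^{4\times2}\to\mathbb R$, where $\bar\nu=\int A\,d\nu(A)$ is the barycenter.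

Dirac masses belong to $\mathcal M(L)$. If $X_1-X_0$ has rank one, so does $\lambda\delta_{X_1}+(1-\lambda)\delta_{X_0}$.

**Lemma 1.** If $L$ is compact and $A\in L^{rc}$, there is $\nu\in\mathcal M(L)$ with $\bar\nu=A$. Conversely, $\bar\nu\in L^{rc}$ for every $\nu\in\mathcal M(L)$.

*Proof.* The converse: $g(\bar\nu)\le\int g\,d\nu\le\sup_Lg$.

For the first part, let $\mathcal P(L)$ be the weak* compact set of probability measures on $L$. For each rank-one convex $g$ the set $\{\nu\in\mathcal P(L):\int g\,d\nu\ge g(A)\}$ is weak* closed, since $g$ is continuous. By compactness it suffices that any finitely many of these sets, for $g_1,\dots,g_k$, have a common point. If they do not, the compact convex set $\{(\int g_i\,d\nu-g_i(A))_{i}:\nu\in\mathcal P(L)\}\subset\mathbb R^k$ misses the closed convex set $[0,\infty)^k$. Strict separation gives $\lambda\in\mathbb R^k$ whose product with every point of the first set is smaller than $\inf_{y\in[0,\infty)^k}\lambda\cdot y$. This infimum must be finite, so all $\lambda_i\ge0$ and the infimum is $0$. Thus $\sum\lambda_i(\int g_i\,d\nu-g_i(A))<0$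 for all $\nu\in\mathcal P(L)$. Taking $\nu=\delta_X$, $X\in L$, the rank-one convex function $g=\sum\lambda_ig_i$ satisfies $g(X)<g(A)$ on the compact set $L$, hence $\sup_Lg<g(A)$. This contradicts $A\in L^{rc}$.

So there is $\nu$ with $\int g\,d\nu\ge g(A)$ for all rank-one convex $g$. Using $\pm$ linear functions gives $\bar\nu=A$, and then $\nu\in\mathcal M(L)$. $\square$

Consequently $L^{rc}=L$ follows once we know that every $\nu\in\mathcal M(L)$ is a Dirac mass. What we can use at once is the equality
$$\int m\,d\nu=m(\bar\nu)\qquad\text{for every null form }m,\ \nu\in\mathcal M(L), \tag{3}$$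
which follows by applying the definition to $m$ and $-m$.

**Second test: two atoms.** Let $\nu=\lambda\delta_{X_1}+(1-\lambda)\delta_{X_0}\in\mathcal M(L)$ with $0<\lambda<1$ and $X_i\in K$. For a quadratic form, $\int m\,d\nu-m(\bar\nu)=\lambda(1-\lambda)m(X_1-X_0)$. So (3) gives $\det\Delta F=0$ and $\mathcal Q_0(X_1-X_0)=0$, and the first test yields $X_1=X_0$.

**Third test: $\bar F=0$.** Let $q(s)=s$ and let $\nu\in\mathcal M(L)$, $L\subset K_\varepsilon$, have barycenter with $F$-part $0$. The null form $\operatorname{tr}(FP^T)=\langle F,P\rangle$ vanishes at the barycenter, and on $K_\varepsilon$ it equals $\varepsilon|F|^2+2d^2$. Hence $\int(\varepsilon|F|^2+2d^2)\,d\nu=0$ and $\nu$ is the Dirac mass at $0$.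

So far the guess survives, and only null forms were used. The null forms are, up to constants, exactly the $2\times2$ minors and their linear combinations. Indeed, since $G_{j1}=2P_{j2}$ and $G_{j2}=-2P_{j1}$, the minors of $(F,G)$ are
$$\det F,\qquad \det G=4\det P,\qquad F_{i1}G_{j2}-F_{i2}G_{j1}=-2(FP^T)_{ij}. \tag{4}$$

## 4. Theorems A and B: the rank-one hull is trivial, the polyconvex hull is not

**Theorem A.** Let $\varepsilon>0$ and let $f,K$ be as in Section 2. If $L\subset K$ is compact, every $\nu\in\mathcal M(L)$ is a Dirac mass, and $L^{rc}=L$. Hence $K^{rc}=K$. In particular $K_\varepsilon^{rc}=K_\varepsilon$ for all $\varepsilon>0$.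

For the second statement, call $g:\mathbb R^{4\times 2}\to\mathbb R$ polyconvex if $g(A)$ is a convex function of $A$ together with its $2\times2$ minors, and define $L^{pc}$ and $K_\varepsilon^{pc}$ like $L^{rc}$ and $K_\varepsilon^{rc}$, with polyconvex $g$. A probability measure $\nu$ *commutes with all minors* if $\int m\,d\nu=m(\bar\nu)$ for every minor $m$.

**Theorem B.** For every $\varepsilon>0$ the polyconvex hull of $K_\varepsilon$ is strictly larger than $K_\varepsilon$: there is a non-Dirac probability measure on three points of $K_\varepsilon$ which commutes with all minors and whose barycenter is not in $K_\varepsilon$.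

Theorem B marks the exact limit of the method of Section 3: an argument that uses nothing about $\nu$ except (3) would apply to the three-point measure too, so it cannot prove Theorem A.

## 5. The three-point measure

**Step 1: reduction to $\varepsilon=1$.** The linear bijection $(F,P)\mapsto(\sqrt\varepsilon F,\varepsilon^{3/2}P)$ maps $K_1$ onto $K_\varepsilon$: if $P=F+\det F\operatorname{cof}F$ and $F'=\sqrt\varepsilon F$, then
$$\varepsilon F'+\det F'\operatorname{cof}F'=\varepsilon^{3/2}F+\varepsilon^{3/2}\det F\operatorname{cof}F=\varepsilon^{3/2}P .$$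
It multiplies $\det F,\det P,FP^T$ by $\varepsilon,\varepsilon^3,\varepsilon^2$. So by (4) it carries measures that commute with all minors to such measures, and it suffices to treat $\varepsilon=1$.

**Step 2: the measure.** On $K_1$ we have $P=F+\det F\operatorname{cof}F$. Take

| $F$ | weight | $\det F$ | $P$ |
|---|---|---|---|
| $\operatorname{diag}(7+4\sqrt2,\,7-4\sqrt2)$ | $\frac14$ | $17$ | $\operatorname{diag}(126-64\sqrt2,\,126+64\sqrt2)$ |
| $\operatorname{diag}(7-4\sqrt2,\,7+4\sqrt2)$ | $\frac14$ | $17$ | $\operatorname{diag}(126+64\sqrt2,\,126-64\sqrt2)$ |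
| $-I$ | $\frac12$ | $1$ | $-2I$ |

Here $49-32=17$ and $7\pm4\sqrt2+17(7\mp4\sqrt2)=126\mp64\sqrt2$. The means are $\bar F=(\frac{14}4-\frac12)I=3I$ and $\bar P=(\frac{252}{4}-1)I=62I$.

**Step 3: it commutes with minors.** Write $E$ for the mean.

- $E\det F=\frac{17}2+\frac12=9=\det\bar F$.
- $E[FP^T]$ is diagonal. At the first two points $(FP^T)_{ii}=F_{ii}^2+17^2$, with $(7\pm4\sqrt2)^2=81\pm56\sqrt2$. Both diagonal entries of the mean are therefore $\frac12(81+289)+\frac12\cdot2=186=3\cdot62$. So $E[FP^T]=\bar F\bar P^T$.
- $E\det P=\frac12(126^2-2\cdot64^2)+\frac12\cdot4=3842+2=3844=62^2=\det\bar P$.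

**Step 4: conclusion.** For a polyconvex $g=h(A,\text{minors of }A)$ with $h$ convex, Jensen's inequality gives $g(\bar\nu)\le\int g\,d\nu\le\sup g$ over the three points, so the barycenter lies in their polyconvex hull. But the point of $K_1$ with $F=3I$ has $P=3I+9\cdot3I=30I\ne62I$. So the barycenter is not in $K_1$. This proves Theorem B. $\blacksquare$

## 6. What the null forms do give: three identities and two triviality criteria

The three-point measure has $\det\bar F=9$, while the third test worked at $\bar F=0$. We now measure how far the null forms reach.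

Let $L\subset K$ be compact, $\nu\in\mathcal M(L)$, $E=\int\cdot\,d\nu$, and put
$$\bar F=EF,\quad D=\det\bar F=E[d],\quad\Phi=F-\bar F,\quad t=q(d)-E[q(d)],$$
$$N=E[t\Phi],\quad\Gamma=E[\Phi\Phi^T],\quad\kappa=E[t(d-D)].$$
The equality $\det\bar F=E[d]$ is (3) for $\det F$. Since $q$ is nondecreasing,
$$\kappa=\tfrac12\iint\big(q(d_1)-q(d_2)\big)(d_1-d_2)\,d\nu\,d\nu\ \ge0 .$$
If $\Gamma=0$, then $F=\bar F$ almost everywhere, and since points of $K$ are determined by $F$, $\nu$ is Dirac. So $\nu$ *is Dirac if and only if* $\Gamma=0$.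

**Lemma 2.**

- (a) $\bar F(\operatorname{cof}N)^T=\varepsilon\Gamma+\kappa I$;
- (b) $D\langle\bar F,N\rangle=\varepsilon E|(\operatorname{cof}\bar F)^T\Phi|^2+\kappa|\bar F|^2$;
- (c) $\varepsilon\langle\bar F,N\rangle+\varepsilon E[t|\Phi|^2]+E[t^2d]=\det N$.

*Proof.* The purpose of the first step is to replace the multiplier $q(d)$ in (1) by one with mean zero. Let $Q=E[q(d)]$, a number, and $\hat P=P-Q\operatorname{cof}F$, which is linear in $A$. Then
$$F\hat P^T=FP^T-Q\det F\,I,\qquad\det\hat P=\det P-Q\langle P,F\rangle+Q^2\det F$$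
are null forms (recall $\langle P,F\rangle=\operatorname{tr}FP^T$). Hence (3) gives $E[F\hat P^T]=\bar F(E\hat P)^T$ and $E\det\hat P=\det E\hat P$. On $K$ we have $\hat P=\varepsilon F+t\operatorname{cof}F$. Since $Et=0$, $E[tF]=E[t\Phi]=N$, so $E\hat P=\varepsilon\bar F+\operatorname{cof}N$.

(a) On $K$, $F\hat P^T=\varepsilon FF^T+td\,I$. Since $E[FF^T]=\bar F\bar F^T+\Gamma$ and $E[td]=E[t(d-D)]=\kappa$,
$$\varepsilon\bar F\bar F^T+\varepsilon\Gamma+\kappa I=E[F\hat P^T]=\bar F(E\hat P)^T=\varepsilon\bar F\bar F^T+\bar F(\operatorname{cof}N)^T .$$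

(b) Take the inner product of (a) with the symmetric matrix $S=\operatorname{cof}\bar F(\operatorname{cof}\bar F)^T$. On the left, because $(\operatorname{cof}\bar F)^T\bar F=D\,I$,
$$\operatorname{tr}\big(\operatorname{cof}\bar F(\operatorname{cof}\bar F)^T\bar F(\operatorname{cof}N)^T\big)=D\langle\operatorname{cof}\bar F,\operatorname{cof}N\rangle=D\langle\bar F,N\rangle .$$
On the right, $\langle S,\Gamma\rangle=E|(\operatorname{cof}\bar F)^T\Phi|^2$ and $\operatorname{tr}S=|\operatorname{cof}\bar F|^2=|\bar F|^2$.

(c) On $K$, $\det\hat P=\det(\varepsilon F+t\operatorname{cof}F)=\varepsilon^2d+\varepsilon t|F|^2+t^2d$. From $|F|^2=|\bar F|^2+2\langle\bar F,\Phi\rangle+|\Phi|^2$ and $Et=0$ we get $E[t|F|^2]=2\langle\bar F,N\rangle+E[t|\Phi|^2]$. On the other side, $\det E\hat P=\det(\varepsilon\bar F+\operatorname{cof}N)=\varepsilon^2D+\varepsilon\langle\bar F,N\rangle+\det N$. Now equate: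
$$\varepsilon^2D+2\varepsilon\langle\bar F,N\rangle+\varepsilon E[t|\Phi|^2]+E[t^2d]=\varepsilon^2D+\varepsilon\langle\bar F,N\rangle+\det N .\qquad\square$$

**Check on the three-point measure.** The proof used only (3), so the identities must hold there, with $\varepsilon=1$, $D=9$, $t=8,8,-8$ and $\Phi=\operatorname{diag}(4\pm4\sqrt2,4\mp4\sqrt2)$, $-4I$. One finds $N=32I$, $\Gamma=32I$, $\kappa=64$. Then (a) reads $3\cdot32=32+64$; (b) reads $9\cdot192=9\cdot64+64\cdot18$; (c) reads $192+256+576=1024=32^2$.

**Proposition 3.** Let $\nu\in\mathcal M(L)$, $L\subset K$ compact.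

(i) Let $q$ be $\ell$-Lipschitz ($\ell>0$) on an interval containing $d(\operatorname{supp}\nu)$. If $|D|<4\varepsilon/\ell$, then $\nu$ is Dirac.

(ii) Let $D>0$, let $\lambda_1$ be the largest singular value of $\bar F$, and let $d\ge0$ and $t\ge-\rho$ $\nu$-a.e. with $0<\rho<\varepsilon D/\lambda_1^2$. Then $\nu$ is Dirac.

*Proof of (i).* The plan is to take determinants in (a) and bound both sides by $\gamma=\sqrt{\det\Gamma}$ and $\kappa$. The eigenvalues of $\Gamma$ are nonnegative, so $\operatorname{tr}\Gamma\ge2\gamma$ and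
$$D\det N=\det(\varepsilon\Gamma+\kappa I)=\varepsilon^2\gamma^2+\varepsilon\kappa\operatorname{tr}\Gamma+\kappa^2\ge(\varepsilon\gamma+\kappa)^2 .$$
For an upper bound, let $e\in\mathbb R^2$. By Cauchy–Schwarz, $|N^Te|^2=|E[t\Phi^Te]|^2\le E[t^2]\,E|\Phi^Te|^2=E[t^2]\,e\cdot\Gamma e$. So $NN^T\le E[t^2]\Gamma$ as symmetric matrices, and taking determinants, $|\det N|\le E[t^2]\gamma$. Moreover, since $q$ is nondecreasing and $\ell$-Lipschitz, $(q(d_1)-q(d_2))^2\le\ell(q(d_1)-q(d_2))(d_1-d_2)$, hence
$$E[t^2]=\tfrac12\iint(q(d_1)-q(d_2))^2\,d\nu\,d\nu\le\ell\kappa .$$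
Altogether
$$4\varepsilon\gamma\kappa\le(\varepsilon\gamma+\kappa)^2\le|D|\,\ell\,\kappa\gamma. \tag{5}$$
If $|D|\ell<4\varepsilon$, then (5) forces $\gamma\kappa=0$; then $(\varepsilon\gamma+\kappa)^2\le0$, so $\kappa=0$. Therefore $E[t^2]=0$, so $t=0$ a.e. and $N=0$, and (a) gives $\varepsilon\Gamma=0$.

*Proof of (ii).* The plan is to use (b) to see that $\varepsilon\langle\bar F,N\rangle$ is large, and (c) to see that it is not. Since $E\Phi=0$, $N=E[(t+\rho)\Phi]$ with $t+\rho\ge0$. By Cauchy–Schwarz with the weight $t+\rho$, and $E[t+\rho]=\rho$,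
$$\det N\le\tfrac12|N|^2\le\tfrac\rho2E[(t+\rho)|\Phi|^2].$$
The smallest singular value of $\operatorname{cof}\bar F$ is that of $\bar F$, namely $\lambda_2=D/\lambda_1$. So $|(\operatorname{cof}\bar F)^T\Phi|^2\ge\lambda_2^2|\Phi|^2$, and (b) with $\kappa\ge0$ gives
$$\varepsilon\langle\bar F,N\rangle\ge\frac{\varepsilon^2\lambda_2^2}DE|\Phi|^2=\frac{\varepsilon^2D}{\lambda_1^2}E|\Phi|^2 .$$
Insert both bounds in (c), using $E[t^2d]\ge0$ and $E[t|\Phi|^2]=E[(t+\rho)|\Phi|^2]-\rho E|\Phi|^2$:
$$\varepsilon\Big(\frac{\varepsilon D}{\lambda_1^2}-\rho\Big)E|\Phi|^2+\Big(\varepsilon-\frac\rho2\Big)E[(t+\rho)|\Phi|^2]\le0 .$$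
Since $D=\lambda_1\lambda_2\le\lambda_1^2$, we have $\rho<\varepsilon$. Both coefficients are positive and both expectations are nonnegative, so $E|\Phi|^2=0$, that is, $\Gamma=0$. $\square$

Criterion (i) settles barycenters with small determinant. For $\varepsilon=1$, $q(s)=s$ the bound is $|D|<4$, and the three-point measure has $D=9$, where (5) reads $8192\le9216\le18432$. Criterion (ii) settles measures whose $q(d)$ never falls far below its mean. For the three-point measure $\varepsilon D/\lambda_1^2=1$, but $t$ takes the value $-8$. By Theorem B, null forms alone cannot close what is left.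

## 7. Functions that are rank-one convex only near the hull

The additional information in $\nu\in\mathcal M(L)$ is the inequality for *all* rank-one convex functions. What makes it usable is that such functions need only be constructed near $L^{rc}$.

**Lemma 4 (locality).** Let $L$ be compact, $O\supset L^{rc}$ open, $G:O\to\mathbb R$ continuous, and suppose each point of $O$ has a ball in which $G$ is convex on rank-one segments. Then $\int G\,d\nu\ge G(\bar\nu)$ for all $\nu\in\mathcal M(L)$.

*Proof.* We extend $G$, without changing it on $L^{rc}$, to a rank-one convex function on all of $\mathbb R^{4\times2}$.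

**Step 1: a barrier.** Choose bounded open sets with $L^{rc}\subset O_1\subset\overline{O_1}\subset O_2\subset\overline{O_2}\subset O$, and let $\Sigma=\overline{O_2}\setminus O_1$, a compact set disjoint from $L^{rc}$. For $B\in\Sigma$ there is a rank-one convex $g_B$ with $\sup_Lg_B=0<g_B(B)$ (subtract a constant). It exceeds $\frac12g_B(B)$ near $B$. By compactness, the maximum $\varphi$ of finitely many $g_B$ satisfies $\varphi\ge\delta_0>0$ on $\Sigma$. It is rank-one convex and $\varphi\le0$ on $L$, hence $\varphi\le0$ on $L^{rc}$.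

**Step 2: gluing.** Take $c_1>\sup_{\overline{O_2}}|G|$ and $k>2c_1/\delta_0$. Let $H=\max(G,k\varphi-c_1)$ on $O_2$ and $H=k\varphi-c_1$ elsewhere. On $O_2\setminus O_1\subset\Sigma$ we have $k\varphi-c_1>c_1>G$, so $H=k\varphi-c_1$ on the whole complement of $\overline{O_1}$. The open sets $O_2$ and $\mathbb R^{4\times2}\setminus\overline{O_1}$ cover the space, and in each of them $H$ is, near every point, convex on rank-one segments. So along each rank-one line $H$ is a locally convex function $h$ of one variable.

**Step 3: locally convex implies convex.** Such an $h$ is continuous. If it were above a chord somewhere over $[s_0,s_1]$, then $h$ minus the chord would have a positive maximum over $[s_0,s_1]$ and vanish at the ends. Let $s$ be the leftmost maximum point, which is interior. Near $s$ this difference is convex with an interior maximum at $s$, hence constant, which contradicts the choice of $s$. So $H$ is rank-one convex.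

**Step 4: conclusion.** On $L^{rc}$ we have $k\varphi-c_1\le-c_1<G$, so $H=G$ there. Since $L\subset L^{rc}$ and $\bar\nu\in L^{rc}$ (Lemma 1), $\int G\,d\nu=\int H\,d\nu\ge H(\bar\nu)=G(\bar\nu)$. $\square$

**The three-point measure revisited.** Let $\nu$ be the measure of Section 5 with $\varepsilon=1$, and $L$ its three atoms. We show $\nu\notin\mathcal M(L)$. Let $B\in L^{rc}$ with $1<\det F(B)<4$, and let $\nu_B\in\mathcal M(L)$ have barycenter $B$. Proposition 3(i) with $\ell=1$ says that $\nu_B$ is Dirac, so $B\in L$. But no atom has determinant in $(1,4)$. So $L^{rc}$ has no point with $1<\det F<4$. Let $G=-1$ on $\{\det F<2\}$ and $G=0$ on $\{\det F>3\}$. The union of these open sets contains $L^{rc}$, and $G$ is locally constant there. If $\nu$ were in $\mathcal M(L)$, Lemma 4 would give $0=G(\bar\nu)\le\int G\,d\nu=-\frac12$, which is absurd.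

This is the mechanism of the proof: *a layer of determinants in which the hull is trivial separates what lies below it from what lies above.* In the example the layer was empty. In general $L$ itself may have points in the layer, and then a jump from $-1$ to $0$ is not allowed. The next lemma makes the transition through a layer that contains points of $L$.

## 8. Cutting through a layer where $L^{rc}=L$

**Lemma 5 (cutting).** Let $L\subset K$ be compact and $\alpha<\beta$ be such that every $B\in L^{rc}$ with $\alpha\le\det F(B)<\beta$ belongs to $L$. If $\nu\in\mathcal M(L)$ and $\det F(\bar\nu)\ge\beta$, then $\nu(\{d<\beta\})=0$.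

*Proof.* Let $\beta'<\beta$; it suffices to show $\nu(\{d\le\beta'\})=0$.

**Step 1: a thin sublayer.** We want $q$ almost constant. By continuity of $q$ choose $l_1<l_2<r_1<r_2$ in $(\max(\alpha,\beta'),\beta)$ and $c\in\mathbb R$ with $|q-c|\le\varepsilon/2$ on $[l_1,r_2]$. By hypothesis
$$T:=L\cap\{l_1\le d\le r_2\}=L^{rc}\cap\{l_1\le\det F\le r_2\},$$
a compact set.

*The case $T=\emptyset$.* Then $L^{rc}\subset O:=\{\det F>r_2\}\cup\{\det F<l_1\}$. Put $G=0$ on the first set and $G=-1$ on the second. Lemma 4 gives $0=G(\bar\nu)\le\int G\,d\nu=-\nu(\{d<l_1\})$, and $\beta'<l_1$. From now on $T\ne\emptyset$.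

**Step 2: the profile.** The aim is a function of $d$ that rises from $-1$ to $0$, with small overshoots that will make the gluing possible. For $0<b<\frac14$ choose $\chi\in C^2(\mathbb R)$, monotone on each of $[l_1,l_2]$, $[l_2,r_1]$, $[r_1,r_2]$, with
$$\chi(l_1)=-1-b,\quad\chi(l_2)=-1+b,\quad\chi(r_1)=b,\quad\chi(r_2)=-b .$$
(Interpolate by smooth monotone steps that are constant near the nodes.)

**Step 3: the null form $\mathcal Q_c$ is coercive on differences of $T$.** If $X_0,X_1\in T$, then in (2) the middle term is $\ge0$, $|e_0+e_1|\le\varepsilon$, and $|\det\Delta F|\le\frac12|\Delta F|^2$. Hence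
$$\mathcal Q_c(X_1-X_0)\ge\tfrac\varepsilon2|\Delta F|^2\qquad(X_0,X_1\in T). \tag{6}$$
So $\mathcal Q_c$ is affine on rank-one lines and yet behaves like a squared distance between points of $T$. It can be subtracted with any factor without harm to rank-one convexity.

**Step 4: a rank-one convex $g$ with $g=\chi(d)$ on $T$.** For $M>0$ let
$$g(A)=\max_{Y\in T}\Big[\chi(d_Y)+\chi'(d_Y)\big(\det F(A)-d_Y\big)-M\mathcal Q_c(A-Y)\Big],$$
where $d_Y$ is the determinant of the $F$-part $F_Y$ of $Y$. Each bracket is affine in $A$ along rank-one lines and jointly continuous in $(Y,A)$, and $T$ is compact. So $g$ is continuous and rank-one convex on $\mathbb R^{4\times2}$.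

Let $X,Y\in T$ and $R=\max_T|F|$. The expansion of $\det$ about the midpoint gives $d_X-d_Y=\langle\operatorname{cof}\frac{F_X+F_Y}2,F_X-F_Y\rangle$, so $|d_X-d_Y|\le R|F_X-F_Y|$. By Taylor's formula and (6),
$$\chi(d_Y)+\chi'(d_Y)(d_X-d_Y)-M\mathcal Q_c(X-Y)\le\chi(d_X)+\Big(\tfrac12R^2\max_{[l_1,r_2]}|\chi''|-\tfrac{M\varepsilon}2\Big)|F_X-F_Y|^2 .$$
For $M$ large the right side is $\le\chi(d_X)$. For $Y=X$ the left side equals $\chi(d_X)$. Hence $g(X)=\chi(d_X)$ for $X\in T$.

**Step 5: gluing to the constants.** Writing $\det F$ for $\det F(A)$, define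
$$G(A)=\begin{cases}0,&\det F\ge r_2,\\ \max(g,0),&r_1\le\det F<r_2,\\ g,&l_2\le\det F<r_1,\\ \max(g,-1),&l_1<\det F<l_2,\\ -1,&\det F\le l_1.\end{cases}$$
We claim that each $B\in L^{rc}$ has a ball in which $G$ coincides with one of the rank-one convex functions $0,\max(g,0),g,\max(g,-1),-1$. This is clear if $\det F(B)\notin\{l_1,l_2,r_1,r_2\}$. Otherwise $B\in T$, because the hull is trivial in the layer. So $g(B)=\chi(\det F(B))$ is known, and by continuity, near $B$:

- if $\det F(B)=r_2$, then $g(B)=-b$, so $g<0$ and $\max(g,0)=0$;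
- if $\det F(B)=r_1$, then $g(B)=b$, so $g>0$ and $\max(g,0)=g$;
- if $\det F(B)=l_2$, then $g(B)=-1+b$, so $g>-1$ and $\max(g,-1)=g$;
- if $\det F(B)=l_1$, then $g(B)=-1-b$, so $g<-1$ and $\max(g,-1)=-1$.

In each case the two formulas that meet at this value of $\det F$ agree near $B$. Let $O$ be the union of these balls. Then $O\supset L^{rc}$ is open and Lemma 4 applies to $G$ on $O$.

**Step 6: conclusion.** Since $\det F(\bar\nu)\ge\beta>r_2$, $G(\bar\nu)=0$. On $L$, points with $l_1\le d\le r_2$ lie in $T$, where $g=\chi(d)$. The monotonicity of $\chi$ shows $G\le b$ on $L$ and $G\le-1+b$ where $d\le l_2$. Therefore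
$$0=G(\bar\nu)\le\int G\,d\nu\le b-\nu(\{d\le l_2\}).$$
The numbers $l_i,r_i$ do not depend on $b$. Letting $b\to0$ gives $\nu(\{d\le l_2\})=0$, and $\beta'<l_2$. $\square$

## 9. Peeling off the lowest determinants: proof of Theorem A

Suppose $\nu\in\mathcal M(L)$ is not Dirac. Replace $L$ by $\operatorname{supp}\nu$; then still $\nu\in\mathcal M(L)$. Let $A=\bar\nu$, $D=\det F(A)$, let $\ell>0$ be a Lipschitz constant of $q$ on $[\min_Ld,\max_Ld]$, and put $D_*=4\varepsilon/\ell$. For $B\in L^{rc}$ let $\nu_B\in\mathcal M(L)$ be a measure with barycenter $B$ (Lemma 1). If $\nu_B$ is Dirac, then $B\in L$.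

The strategy is to show that the part of $L$ with the smallest determinants cannot carry mass of $\nu$. Criterion (ii) will do this, but it requires $d\ge0$. So we first arrange positivity with criterion (i).

**Step 1: we may assume $D\ge D_*$.** By Proposition 3(i) applied to $\nu$, $|D|\ge D_*$. If $D<0$, we reflect. Let $R=\operatorname{diag}(1,-1)$ and $\Lambda(F,G)=(FR,-GR)$, a linear bijection that preserves rank. Put $\tilde f(F)=\varepsilon|F|^2+\psi(-\det F)$. As $\det R=-1$, $\tilde f(FR)=f(F)$. Differentiating, $D\tilde f(FR)R^T=Df(F)$, that is, $D\tilde f(FR)=Df(F)R$. Since $RJ=-JR$,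
$$D\tilde f(FR)J=Df(F)RJ=-Df(F)JR .$$
So $\Lambda$ maps $K=K_f$ onto the set $K_{\tilde f}$ of $\tilde f$. The function $s\mapsto\psi(-s)$ is again convex and $C^{1,1}_{loc}$, and its $q$ is $s\mapsto-q(-s)$, with the same Lipschitz constant $\ell$ on the reflected interval. If $g$ is rank-one convex, so is $g\circ\Lambda$. Hence the push-forward of $\nu$ lies in $\mathcal M(\Lambda(L))$; it is not Dirac, its support is $\Lambda(L)$, and its barycenter has determinant $-D$. Replacing everything by its image, we may assume $D\ge D_*>0$.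

**Step 2: $d\ge D_*$ on $L$.** Let $B\in L^{rc}$ with $0\le\det F(B)<D_*$. Proposition 3(i) applies to $\nu_B$, so $\nu_B$ is Dirac and $B\in L$. Hence Lemma 5 with $\alpha=0$, $\beta=D_*$ applies, and since $D\ge D_*$ it gives $\nu(\{d<D_*\})=0$. The set $\{d<D_*\}$ is relatively open in $L=\operatorname{supp}\nu$, so it is empty: $d\ge D_*>0$ on $L$.

**Step 3: the lowest layer of the hull is trivial.** Let $m=\min_Ld>0$ and $R_0=\max_L|F|$. For $B\in L^{rc}$ we have $|F(B)|=|\int F\,d\nu_B|\le R_0$ and, by (3), $\det F(B)=\int d\,d\nu_B\ge m$. Put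
$$\rho=\frac{\varepsilon m}{2R_0^2},\qquad\beta=m+\frac\rho\ell .$$
Let $B\in L^{rc}$ with $\det F(B)<\beta$, and let $\mu\in\mathcal M(L)$ be *any* measure with barycenter $B$. If its barycentric determinant is close to the minimum $m$, then $d$ is on average close to $m$, so $q(d)$ cannot fall much below its mean. Precisely, since $q$ is nondecreasing and $d\ge m$ on $L$,
$$q(d)-\int q(d)\,d\mu\ \ge\ -\int\big(q(d)-q(m)\big)\,d\mu\ \ge\ -\ell\int(d-m)\,d\mu=-\ell\big(\det F(B)-m\big)>-\rho .$$
Moreover, the largest singular value satisfies $\lambda_1(F(B))\le|F(B)|\le R_0$, so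
$$\rho<\frac{\varepsilon m}{R_0^2}\le\frac{\varepsilon\det F(B)}{\lambda_1(F(B))^2}.$$
Since also $d>0$, Proposition 3(ii) shows that $\mu$ is Dirac. Two consequences follow.

- Every $B\in L^{rc}$ with $m-1\le\det F(B)<\beta$ lies in $L$ (take $\mu=\nu_B$).
- $\det F(A)\ge\beta$, for otherwise $\mu=\nu$ would be Dirac.

**Step 4: cut.** Lemma 5 with $\alpha=m-1$ and this $\beta$ gives $\nu(\{d<\beta\})=0$. As in Step 2, $d\ge\beta>m$ on $L=\operatorname{supp}\nu$. This contradicts $m=\min_Ld$.

Hence for every compact $L\subset K$ every $\nu\in\mathcal M(L)$ is Dirac. By Lemma 1 each point of $L^{rc}$ is the barycenter of a Dirac mass on $L$, so $L^{rc}=L$. Taking the union over all compact $L\subset K$ gives $K^{rc}=K$. With $\psi(s)=s^2$ this is $K_\varepsilon^{rc}=K_\varepsilon$ for all $\varepsilon>0$. $\blacksquare$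

Together with Theorem B, $K_\varepsilon^{rc}=K_\varepsilon\subsetneq K_\varepsilon^{pc}$ for every $\varepsilon>0$. The identities of Section 6 use only the equalities (3), which the three-point measure also satisfies. What excludes that measure is Lemma 4, and Lemma 4 enters the proof of Theorem A only through the two cuts in Steps 2 and 4.
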